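# A Dowker space whose products with compact metrizable spaces are all $\beta$-normal

## 1. The theorem and the notions in it

All spaces are Hausdorff, "countable" includes finite, and $\mathbf I$ is the unit interval with its usual topology.

**Theorem 1 (ZFC).** There is a Dowker space $X$ with $|X|=\mathfrak c$ such that $X\times M$ is $\beta$-normal for every compact metrizable space $M$. In particular $X\times(\omega+1)$ and $X\times\mathbf I$ are $\beta$-normal. Moreover, for compact metrizable $M$, the product $X\times M$ is normal if and only if $M$ is finite.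

The theorem answers a question from "Dowker Spaces Revisited" (https://core.ac.uk/download/87200606.pdf): is there a Dowker space whose product with a compact metric space is $\beta$-normal in ZFC? The compact metric space is understood to be infinite, since for finite discrete $M$ the product is a finite sum of copies of the normal space $X$. Now the words in the statement.

**Definition.** A space $Z$ is *$\beta$-normal* if for each pair of disjoint closed sets $A,B\subseteq Z$ there are open $U,V\subseteq Z$ with
$$\overline{A\cap U}=A,\qquad \overline{B\cap V}=B,\qquad \overline U\cap\overline V=\emptyset .$$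

So $U$ must contain a dense part of $A$ instead of all of $A$. A normal space is $\beta$-normal: choose open $U\supseteq A$ and $V\supseteq B$ with disjoint closures. For the extra freedom, look at $A=[0,1]$ and $B=[2,3]$ in $\mathbb R$; here $U=(0,1)$, $V=(2,3)$ are allowed. We always have $A\subseteq\overline U$, but $\overline U$ need not be a neighbourhood of $A$: in the example $\overline U=[0,1]$ is not a neighbourhood of $0$.

**Definition.** A space is *countably paracompact* (cp) if every countable open cover has a locally finite open refinement. A *Dowker space* is a normal space $X$ for which $X\times\mathbf I$ is not normal.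

We use three facts from Dowker, *On countably paracompact spaces*, Canad. J. Math. 3 (1951).

* (D1) A normal space is cp iff for every decreasing sequence of closed sets $D_n$ with $\bigcap_n D_n=\emptyset$ there are open $O_n\supseteq D_n$ with $\bigcap_n O_n=\emptyset$.
* (D2) The product of a normal cp space with a compact metrizable space is normal.
* (D3) $X\times\mathbf I$ is normal iff $X$ is normal and cp.

By (D3), a Dowker space is the same as a normal space that is not cp, and (D1) is how we shall test this. Here is (D1) at work in the simplest space that matters below. Let $Y=I\times C$ be a sum of copies of the Cantor set $C$ (the index set $I$ is discrete), and let $D_n$ be closed and decreasing with empty intersection. By compactness each fiber $\{i\}\times C$ misses some $D_n$; let $g(i)$ be the least such $n$. The open sets $O_n=\{i:g(i)>n\}\times C$ contain $D_n$ and have empty intersection. We shall meet this function $g$ again.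

The theorem has three parts: one space $X$ is Dowker; the same $X$ has a $\beta$-normal product with all compact metrizable $M$ at once; and for infinite $M$ this $\beta$-normality never comes from normality.

## 2. Finite factors, infinite factors, and the Hilbert cube

The dichotomy "normal iff $M$ is finite" holds for every Dowker space.

**Proposition 2.** Let $X$ be a Dowker space and $M$ compact metrizable. Then $X\times M$ is normal iff $M$ is finite.

*Proof.* If $M$ is finite, $X\times M$ is a finite sum of copies of $X$. If $M$ is infinite, it contains a nontrivial convergent sequence, hence a closed copy of $\omega+1$; as normality passes to closed subspaces, it suffices that $X\times(\omega+1)$ is not normal. Suppose it is. Let $D_n$ be decreasing closed sets in $X$ with $\bigcap_nD_n=\emptyset$. Put $A=\bigcup_nD_n\times\{n\}$ and $B=X\times\{\omega\}$. Then $B$ is closed, and $A$ is closed: a point $(x,n)\notin A$ has the neighbourhood $(X\setminus D_n)\times\{n\}$, and for $(x,\omega)$ pick $n_0$ with $x\notin D_{n_0}$; then $(X\setminus D_{n_0})\times[n_0,\omega]$ is a neighbourhood of $(x,\omega)$ missing $A$. Let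 $U\supseteq A$, $V\supseteq B$ be disjoint and open. The sets $O_n=\{x:(x,n)\in U\}$ are open and contain $D_n$. If $x\in\bigcap_nO_n$, then $(x,n)\in U$ for all $n$, while $(x,\omega)\in V$ gives $(x,n)\in V$ for large $n$, a contradiction. So $\bigcap_nO_n=\emptyset$, and by (D1) $X$ is cp, against (D3). $\square$

What does $\beta$-normality ask of this pair $A,B$? Let the $D_n$ be a sequence that violates (D1), suppose $U,V$ are as in the definition of $\beta$-normality, and write $U_n=\{x:(x,n)\in U\}$. Since $\overline V\supseteq B$, every $(x,\omega)$ has a neighbourhood missing $U$. So each $x$ has a neighbourhood that misses $U_n$ for all large $n$; in particular $\bigcap_nU_n=\emptyset$, and hence $U_n\supseteq D_n$ cannot hold for all $n$. But $D_n\cap U_n$ must be dense in $D_n$. We shall have to leave points of closed sets uncovered, and to choose a dense part that can be covered.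

**Lemma 3.** $\beta$-normality passes to closed subspaces. Hence, if $X\times M$ is $\beta$-normal for $M$ the Hilbert cube, then it is $\beta$-normal for every compact metrizable $M$.

*Proof.* Let $F$ be closed in a $\beta$-normal space $Z$ and let $A,B\subseteq F$ be disjoint and closed in $F$. They are closed in $Z$; take $U,V$ for them in $Z$. Then $U\cap F$, $V\cap F$ are open in $F$ with disjoint closures, $A\cap(U\cap F)=A\cap U$ is dense in $A$, and likewise for $B$. Every compact metrizable space is homeomorphic to a closed subspace $M'$ of the Hilbert cube $M$, and $X\times M'$ is closed in $X\times M$. $\square$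

**From now on $M$ is the Hilbert cube.** We must construct a Dowker space $X$ of size $\mathfrak c$ with $X\times M$ $\beta$-normal.

## 3. Layered spaces over a sum of Cantor sets

Let $I$ be a discrete set with $|I|=\mathfrak c$, let $C=2^\omega$ carry the coin-tossing measure $\mu$ (the set of extensions of a string of length $n$ has measure $2^{-n}$), and let $Y=I\times C$. Fix compatible metrics on $C$, $M$ and $C\times M$. For $S\subseteq Y$ or $S\subseteq Y\times M$ let $S_i$ be its fiber over $i\in I$, a subset of $C$ or of $C\times M$. A set is open, closed or clopen iff all its fibers are, and closures are computed fiberwise. We write $\pi$ for the projections $C\times M\to C$ and $Y\times M\to Y$. For $Z\subseteq Y\times\omega$ or $Z\subseteq Y\times M\times\omega$, $Z_m$ is the slice at level $m$. Points of $X\times M$, where $X=Y\times\omega$ as a set, are written $(y,m,t)$, and subsets of $X\times M$ are treated as subsets of $Y\times M\times\omega$.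

Three facts about $C$ are used: countable sets lie in open sets of arbitrarily small measure; every open set is a disjoint union of countably many clopen sets; every compact set is the intersection of a decreasing sequence of clopen sets.

**Definition.** A *layer system* assigns to each $y\in Y$ and $m\ge1$ a filter $\mathcal F_{y,m}$ on $Y$, possibly improper (then it contains all subsets of $Y$), that has a base of clopen sets. Given a layer system, call $U\subseteq X=Y\times\omega$ open iff each $U_m$ is open in $Y$ and
$$m\ge1,\ y\in U_m\ \Longrightarrow\ U_{m-1}\in\mathcal F_{y,m}.$$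

This is a topology: finite intersections work because filters are closed under finite intersections, unions because filters are upward closed. Passing to complements, $H$ is closed iff every $H_m$ is closed in $Y$ and, for $m\ge1$, $y\notin H_m$ implies $Y\setminus H_{m-1}\in\mathcal F_{y,m}$. The sets $X_{\le k}=Y\times\{0,\dots,k\}$ are open, and their open and closed subsets are described in the same way with $m\le k$ throughout.

Two extremes show the tension. If every $\mathcal F_{y,m}$ contains all subsets of $Y$, then $X$ is a sum of copies of $Y$, hence metrizable and cp. If every $\mathcal F_{y,m}$ is $\{Y\}$, then an open set with a nonempty slice at level $1$ contains all of level $0$, and $X$ is not even $T_1$. Large filters make separation easy; a failure of countable paracompactness needs small ones. At the lowest level there is no tension: $X_{\le0}$ is $Y$.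

The next lemma tells how the topology of $X\times M$ is read off from the filters.

**Lemma 4.** $G\subseteq X\times M$ is open iff each $G_m$ is open in $Y\times M$ and for all $m\ge1$ and $(y,t)\in G_m$ there are $O\in\mathcal F_{y,m}$ and an open $J\ni t$ with $O\times J\subseteq G_{m-1}$.

*Proof.* Let $G$ be open and $(y,t)\in G_m$. There are open $\tilde U\subseteq X$ and $J\subseteq M$ with $(y,m,t)\in\tilde U\times J\subseteq G$. Then $(y,t)\in\tilde U_m\times J\subseteq G_m$, so $G_m$ is open; and if $m\ge1$, then $\tilde U_{m-1}\in\mathcal F_{y,m}$ and $\tilde U_{m-1}\times J\subseteq G_{m-1}$.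

Conversely, let the condition hold and $(y,t)\in G_m$. Choose a compact neighbourhood $J$ of $t$ with $\{y\}\times J\subseteq G_m$. Put $\tilde O_s=\{z:\{z\}\times J\subseteq G_s\}$ for $s\le m$ and $\tilde O_s=\emptyset$ for $s>m$. Each $\tilde O_s$ is open by the tube lemma. Let $z\in\tilde O_s$ with $1\le s\le m$. For each $t'\in J$ there are $O_{t'}\in\mathcal F_{z,s}$ and an open $J_{t'}\ni t'$ with $O_{t'}\times J_{t'}\subseteq G_{s-1}$. Finitely many $J_{t'}$ cover $J$, and the intersection $O$ of the corresponding $O_{t'}$ is in $\mathcal F_{z,s}$ with $O\times J\subseteq G_{s-1}$. So $\tilde O_{s-1}\supseteq O$ is in $\mathcal F_{z,s}$. Hence $\tilde O$ is open in $X$, and $(y,m,t)\in\tilde O\times\operatorname{int}J\subseteq G$. $\square$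

In particular open sets of $X\times M$ have open slices and closed sets have closed slices.

## 4. Codes written on the fibers

Each fiber $i$ of $Y$ will carry a countable piece of information which tells how the fiber reacts to every function and every pair of sets that might come up in an argument. There are $2^{\mathfrak c}$ such parameters and only $\mathfrak c$ fibers, so a fiber sees each parameter through a countable trace.

First we fix a countable set of possible messages. Let $\mathcal B=\{J_0,J_1,\dots\}$ be a countable base of $M$, closed under finite unions, with $\emptyset\in\mathcal B$.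

**Definition.** $\Lambda$ is the countable set of all *labels* $c=(j,S,S^+,T,T^+)$ with $j\ge1$, $S,S^+,T,T^+\in\mathcal B$, and
$$\overline S\subseteq S^+,\qquad\overline T\subseteq T^+,\qquad\overline{S^+}\cap\overline{T^+}=\emptyset .$$
Put $\Lambda_0=\Lambda\cup\{0\}$, $\operatorname{lev}(c)=j$ and $\operatorname{lev}(0)=0$.

For instance, writing $x_0$ for the first coordinate in the Hilbert cube and assuming that the four sets belong to $\mathcal B$, the tuple $(3,\{x_0<\tfrac15\},\{x_0<\tfrac25\},\{x_0>\tfrac45\},\{x_0>\tfrac35\})$ is a label of level $3$. It records a pair of disjoint subsets of $M$ with room around each.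

**Parameters.** Let $\mathbb F$ be the set of all locally constant $f:Y\to\omega$; let $\Theta_1$ be the set of all pairs $(A,B)$ of subsets of $Y\times M\times\omega$ such that for each $m$ the slices $A_m,B_m$ are disjoint and closed in $Y\times M$; let $\Theta_2$ be the set of all pairs $(H,K)$ of disjoint closed subsets of $Y$. Put $\Theta=\Theta_1\sqcup\Theta_2$ and $\mathbb E=\mathbb F\sqcup\Theta_1$. As $|Y\times M\times\omega|=\mathfrak c$, all these sets have size at most $2^{\mathfrak c}$; fix an injection $\#:\mathbb F\sqcup\Theta_1\sqcup\Theta_2\to P(\mathfrak c)$.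

**Definition.** A *code* is $(a,s^1,s^2,s^3)$ with $a\subseteq\mathfrak c$ countable and $s^1,s^2,s^3$ partial functions on $P(a)$ with countable domains and values in $\omega$, $\Lambda_0\times\omega$ and $\omega$, respectively.

There are $\mathfrak c^\omega=\mathfrak c$ codes. Assign to each $i\in I$ a code $(a_i,s^1_i,s^2_i,s^3_i)$ so that every code is assigned to $\mathfrak c$ many $i$. Then define:

* for $f\in\mathbb F$: $f^*(i,v)=s^1_i(\#f\cap a_i)$ if this is defined, and $f^*(i,v)=f(i,v)$ otherwise;
* for $\theta\in\Theta_1$: $(\varepsilon_\theta(i),e_\theta(i))=s^2_i(\#\theta\cap a_i)$ if defined, and $(0,0)$ otherwise;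
* for $\theta\in\Theta$: $\delta_\theta(i)=s^3_i(\#\theta\cap a_i)$ if defined, and $0$ otherwise.

On each fiber $f^*$ is either constant or equal to $f$, so $f^*\in\mathbb F$. As an example, if $a_i=\{0,1\}$ and $s^1_i$ is the single assignment $\{0\}\mapsto5$, then $f^*=5$ on the fiber $i$ for all $f$ with $\#f\cap\{0,1\}=\{0\}$, and $f^*=f$ there for all other $f$.

The first channel overwrites values of functions. The third sets a tolerance: the fiber $i$ allows for $\theta$ an exceptional set of measure at most $2^{-\delta_\theta(i)}$. The second channel is used from Section 7 on. For conditions on fibers we write, for example, $[\varepsilon_\theta=c]=\{i:\varepsilon_\theta(i)=c\}\times C$; this is clopen in $Y$.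

## 5. Normality of $X$, and countable paracompactness of the finite stacks

Three kinds of sets in the filters already make $X$ normal. We prove this for any layer system that contains them, since more generators will be added in Section 8.

For $\theta=(H,K)\in\Theta_2$ choose a clopen $N_\theta\subseteq Y$ with
$$H\subseteq N_\theta,\qquad N_\theta\cap K=\emptyset,\qquad \mu\bigl((N_\theta\setminus H)_i\bigr)\le2^{-\delta_\theta(i)}\ \text{ for all }i,$$
and put $W_\theta=N_\theta\setminus H$, an open set. This is possible: $H_i$ is the intersection of a decreasing sequence of clopen sets; by compactness all but finitely many of them miss $K_i$, and the measures of their differences with $H_i$ tend to $0$.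

**Definition.** A layer system meets the *basic requirements* if every $\mathcal F_{y,m}$ contains

* (F1) the sets $\{f^*=f(y)\}$, $f\in\mathbb F$;
* (F2$'$) the sets $Y\setminus P$ for all clopen $P$ with $P\subseteq W_\theta$ for some $\theta\in\Theta_2$;
* (F3) the sets $Y\setminus(\{i\}\times C)$, $i\in I$.

By (F1), for each $f\in\mathbb F$ and $n\in\omega$, the set with level-$1$ slice $\{f=n\}$, level-$0$ slice $\{f^*=n\}$ and empty higher slices is open in $X$: descending one level replaces $f$ by $f^*$. By (F3), $X$ is $T_1$: the complement of a point $(z,s)$, $z=(i,v)$, has open slices, and its slice at level $s$ contains $Y\setminus(\{i\}\times C)$, which lies in every $\mathcal F_{y,s+1}$; all its other slices are $Y$.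

In the rest of this section the layer system meets the basic requirements. For clopen $E\subseteq Y$ put $E^*=\{\chi_E^*=1\}$, where $\chi_E\in\mathbb F$ is the characteristic function. This is clopen, and (F1) gives
$$y\in E\Rightarrow E^*\in\mathcal F_{y,m},\qquad y\notin E\Rightarrow Y\setminus E^*\in\mathcal F_{y,m}. \tag{1}$$
For the second, $\{\chi_E^*=0\}\in\mathcal F_{y,m}$ is contained in $Y\setminus E^*$.

**Lemma 5.** If $H,K\subseteq Y$ are disjoint and closed, there is a clopen $N\supseteq H$ with $N\cap K=\emptyset$ such that for all $y$ and $m\ge1$: $Y\setminus H\in\mathcal F_{y,m}$ implies $Y\setminus N\in\mathcal F_{y,m}$.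

*Proof.* Let $\theta=(H,K)$ and $N=N_\theta$. If $Y\setminus H\in\mathcal F_{y,m}$, there is a clopen $O\in\mathcal F_{y,m}$ with $O\cap H=\emptyset$. Then $P=O\cap N$ is clopen and $P\subseteq N\setminus H=W_\theta$. By (F2$'$), $O\setminus P\in\mathcal F_{y,m}$, and $O\setminus P$ misses $N$. $\square$

So a closed set may be fattened to a clopen set without any filter noticing, because the filters ignore clopen subsets of the small set $W_\theta$.

**Lemma 6.** $X$ and all $X_{\le k}$ are normal (hence, being $T_1$, Hausdorff).

*Proof.* Let $H,K$ be disjoint and closed in $X$.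

**Step 1: reduction to one level of $H$.** Suppose $H\subseteq\bigcup_nE^n$ and $K\subseteq\bigcup_nZ^n$ with $E^n,Z^n$ open and $\overline{E^n}\cap K=\emptyset=\overline{Z^n}\cap H$. Then $\bigcup_n(E^n\setminus\bigcup_{l\le n}\overline{Z^l})$ and $\bigcup_n(Z^n\setminus\bigcup_{l\le n}\overline{E^l})$ are open and contain $H$ and $K$. They are disjoint: a point of $E^n\setminus\bigcup_{l\le n}\overline{Z^l}$ and of $Z^{n'}\setminus\bigcup_{l\le n'}\overline{E^l}$ would contradict the first description if $n'\le n$ and the second if $n\le n'$. By symmetry it therefore suffices to find, for each $n$, an open $E\supseteq H_n\times\{n\}$ with $\overline E\cap K=\emptyset$.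

**Step 2: construction of $E$, downward from level $n$.** Put $E_s=\emptyset$ for $s>n$. Let $E_n$ be the clopen set given by Lemma 5 for $(H_n,K_n)$. For $s<n$ let, recursively downward, $E_s=(E_{s+1})^*\setminus B_s$, where $B_s\supseteq K_s$ is the clopen set given by Lemma 5 for $(K_s,\emptyset)$. All $E_s$ are clopen and $E_s\cap K_s=\emptyset$ for $s\le n$.

**Step 3: $E$ is open.** Let $s<n$ and $y\in E_{s+1}$. Then $(E_{s+1})^*\in\mathcal F_{y,s+1}$ by (1). Also $y\notin K_{s+1}$, so $Y\setminus K_s\in\mathcal F_{y,s+1}$ because $K$ is closed, and $Y\setminus B_s\in\mathcal F_{y,s+1}$ by Lemma 5. Hence $E_s\in\mathcal F_{y,s+1}$.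

**Step 4: $\overline E$ misses $K$.** We show that $E\cup\bigcup_{s>n}H_s\times\{s\}$ is closed; it misses $K$. Its slices are closed. If $s<n$ and $y\notin E_{s+1}$, then $Y\setminus E_s\supseteq Y\setminus(E_{s+1})^*\in\mathcal F_{y,s+1}$ by (1). If $y\notin H_{n+1}$, then $Y\setminus H_n\in\mathcal F_{y,n+1}$, so $Y\setminus E_n\in\mathcal F_{y,n+1}$ by Lemma 5. Above level $n+1$ the condition holds because $H$ is closed.

For $X_{\le k}$ the same argument applies with $n\le k$ and all conditions restricted to levels $\le k$. $\square$

**Lemma 7.** Each $X_{\le k}$ is cp; hence $X_{\le k}\times M$ is normal by (D2).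

*Proof.* We run the computation from Section 1 on $k+1$ levels. Let $D_n$ be decreasing closed subsets of $X_{\le k}$ with empty intersection, with slices $D_{n,r}$, and put $g_r(i,v)=\min\{n:D_{n,r}\cap(\{i\}\times C)=\emptyset\}$. This is finite by compactness and constant on fibers. Put $f_k=g_k$ and $f_{r-1}=\max(f_r^*,g_{r-1})$ for $k\ge r\ge1$; these functions lie in $\mathbb F$. Let $O_n$ have the slices $\{f_r>n\}$, $r\le k$. If $(y,r)\in D_n$, then $D_{n',r}$ meets the fiber of $y$ for all $n'\le n$, so $f_r(y)\ge g_r(y)>n$; thus $D_n\subseteq O_n$. Clearly $\bigcap_nO_n=\emptyset$. Each $O_n$ is open: if $r\ge1$ and $f_r(y)>n$, then $\{f_r^*=f_r(y)\}\in\mathcal F_{y,r}$ is contained in $\{f_{r-1}>n\}$. By Lemma 6 and (D1), $X_{\le k}$ is cp. $\square$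

The downward recursion in Lemma 7 needs a top level, so it does not apply to $X$ itself.

## 6. Full neighbourhoods leave too large an exceptional set

Let $A,B$ be disjoint and closed in $X\times M$. The natural attempt is to copy Lemma 6: for fixed $n$, start with an open $N\supseteq A_n$ in $Y\times M$, continue downward, and control the closure at level $n+1$. For that last part one needs an analogue of Lemma 5: if a clopen $O\in\mathcal F_{y,n+1}$ and an open $J\subseteq M$ satisfy $(O\times\overline J)\cap A_n=\emptyset$, then some $O'\in\mathcal F_{y,n+1}$ satisfies $(O'\times J)\cap N=\emptyset$. The proof of Lemma 5 tells us to remove from $O$ the exceptional set, the points of $O$ over which $N$ meets $\overline J$. All we know about it is that it is contained in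
$$\pi\bigl(N\cap(Y\times\overline J)\bigr)\setminus\pi\bigl(A_n\cap(Y\times\overline J)\bigr), \tag{2}$$
and it may be removed only if it sits inside a set whose fibers have small measure, chosen in advance.

This is where the attempt stops. Let $t_0\in M$ and let $A=(Y\times[n,\omega))\times\{t_0\}$; this is closed in $X\times M$, and $A_{n,i}=C\times\{t_0\}$ for each $i$. Let $N\supseteq A_n$ be any open set. By the tube lemma $N_i\supseteq C\times D$ for some ball $D$ around $t_0$. As $M$ has no isolated points, there is a nonempty open $J$ with $\overline J\subseteq D\setminus\{t_0\}$. Then $A_n\cap(\{i\}\times C\times\overline J)=\emptyset$, and the set (2) has fiber $C$ over $i$, of measure $1$. The removal deletes the whole fiber. No choice of $N$ avoids this, and by Proposition 2 no other trick can separate all pairs $A,B$ if $X$ is to be a Dowker space.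

Two things can still be done.

*Finitely many $J$.* For a fixed finite list $J_0,\dots,J_e$, the fibers of (2) become as small as we like when $N_i$ shrinks to $A_{n,i}$. So a fiber $i$ can afford a full neighbourhood, a *collar*, if it treats only the $J_l$ with $l\le e(i)$. The filter must then promise $e(i)\ge l$ for the $l$ in question.

*Tapered neighbourhoods.* Since $\beta$-normality asks only for a dense part of $A$, we may thicken $A$ over a small open set only. For illustration take $[0,1]$ in place of $M$ and $A=C\times\{0\}$. Let $W=\bigsqcup_sD_s$ be a dense open subset of $C$ of small measure with $D_s$ clopen, and let $G=\bigcup_sD_s\times[0,2^{-s-1})$. Then $A\cap G=W\times\{0\}$ is dense in $A$, the set $A\cup\bigcup_sD_s\times[0,2^{-s-1}]$ is closed, and for $J=[r,1]$, $r>0$, the exceptional set is a finite union of sets $D_s$. It is a clopen subset of $W$ for every $r$, so the one small set $W$ serves all $J$ at once, and no promise is needed.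

Tapering alone does not give open sets of $X\times M$: a point $(y,t)$ of a tapered set at level $m$ needs some $O\times J$, $O\in\mathcal F_{y,m}$, inside the open set at level $m-1$, and another tapered set there lives only over a set of small measure in each fiber. So the fibers to which such a $y$ descends must carry a full neighbourhood that contains a prescribed section $S\ni t$. There we use collars, together with the normality of the finite stacks. The label $c=(m,S,S^+,T,T^+)$ transmits the prescription from $y$ to these fibers: $c$ is the message $\varepsilon_\theta(i)=c$ that they must show.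

## 7. Tapered pieces, collars and the small sets $W_\theta$

Sections of our sets over points of $C$ must come from the countable family $\mathcal B$. The following sets ensure this.

**Definition.** $R\subseteq C\times M$ is *simple* if $R=\bigcup_tD_t\times S_t$ for a finite clopen partition $\{D_t\}$ of $C$ and $S_t\in\mathcal B$.

Thus $C\times J_0$ is simple, and so is $D\times J_0$ for clopen $D\subseteq C$ (use $\emptyset\in\mathcal B$ over $C\setminus D$). A simple $R$ is open, $\overline R=\bigcup_tD_t\times\overline{S_t}$, and over $v\in D_t$ the vertical sections of $R$ and $\overline R$ are $S_t$ and $\overline{S_t}$.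

* (S1) If $K\subseteq O\subseteq C\times M$ with $K$ compact and $O$ open, there is a simple $R$ with $K\subseteq R\subseteq\overline R\subseteq O$.
* (S2) If $R$ is simple and $J\subseteq M$, then $\pi(\overline R\cap(C\times J))$ is clopen.

For (S1), cover $K$ by finitely many boxes $D\times S$ with $D$ clopen, $S\in\mathcal B$ and $D\times\overline S\subseteq O$. Let $\{D_t\}$ be a finite clopen partition such that each of these $D$ is a union of sets $D_t$, and let $S_t$ be the union of those $S$ whose box has $D_t\subseteq D$. A point of $K$ lies in a box $D\times S$ and in some $D_t\times M$; then $D_t$ meets $D$, so $D_t\subseteq D$ and the point lies in $D_t\times S_t$. Also $D_t\times\overline{S_t}\subseteq O$. For (S2), the set is the union of those $D_t$ with $\overline{S_t}\cap J\ne\emptyset$.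

Now fix $\theta=(A,B)\in\Theta_1$ and write $\varepsilon,e,\delta$ for $\varepsilon_\theta,e_\theta,\delta_\theta$. All choices are made once and for all. The rule is: over a fiber $i$, levels $m\ge\operatorname{lev}(\varepsilon(i))$ carry tapered pieces; if $\varepsilon(i)\in\Lambda$, collars are placed at the level just below $\operatorname{lev}(\varepsilon(i))$.

**Step 1: tapered pieces, for $i,m$ with $m\ge\operatorname{lev}(\varepsilon(i))$.** The purpose is to thicken a dense part of each set, over a small open set, so that all relevant sections lie in $\mathcal B$. In this step write $A,B$ for the disjoint compact sets $A_{m,i},B_{m,i}\subseteq C\times M$. Choose open $\Omega^A\supseteq A$ and $\Omega^B\supseteq B$ with disjoint closures. Let $\Omega^A_s=\Omega^A\cap\{x:\operatorname{dist}(x,A)<2^{-s}\}$ (and $\Omega^A_s=\emptyset$ if $A=\emptyset$), and similarly $\Omega^B_s$. Let $\mathcal Q\subseteq A\cup B$ be countable with $\mathcal Q\cap A$ dense in $A$ and $\mathcal Q\cap B$ dense in $B$. Choose an open $W_i^{(m)}\subseteq C$ with $\pi(\mathcal Q)\subseteq W_i^{(m)}$ and $\mu(W^{(m)}_i)\le2^{-\delta(i)-m-2}$, and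 write $W_i^{(m)}=\bigsqcup_{s<\omega}D_s$ with $D_s$ clopen, possibly empty. By (S1) choose simple sets with
$$A\subseteq R_s\subseteq\overline{R_s}\subseteq R_s^+\subseteq\overline{R_s^+}\subseteq\Omega^A_s,\qquad B\subseteq T_s\subseteq\overline{T_s}\subseteq T_s^+\subseteq\overline{T_s^+}\subseteq\Omega^B_s,$$
first $R_s^+$, then $R_s$, and likewise for $B$. Put
$$G^A_{m,i}=\bigcup_sR_s\cap(D_s\times M),\qquad\hat G^A_{m,i}=\bigcup_s\overline{R_s^+}\cap(D_s\times M),$$
so $G^A_{m,i}\subseteq\hat G^A_{m,i}$, and define $G^B_{m,i},\hat G^B_{m,i}$ likewise from $T_s,T_s^+$. For $v\in D_s$ let $S(v),S^+(v),T(v),T^+(v)\in\mathcal B$ be the vertical sections of $R_s,R_s^+,T_s,T_s^+$ at $v$. The sections of $G^A_{m,i}$ and $\hat G^A_{m,i}$ at $v$ are $S(v)$ and $\overline{S^+(v)}$. If $m\ge1$, then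
$$(m,S(v),S^+(v),T(v),T^+(v))\in\Lambda ,$$
because $\overline{R_s}\subseteq R_s^+$, $\overline{T_s}\subseteq T_s^+$, and $\overline{R_s^+}\subseteq\Omega^A$, $\overline{T_s^+}\subseteq\Omega^B$ are disjoint. We record three properties, dropping the indices $m,i$.

* (P1) $G^A$ is open and $A\cap G^A$ is dense in $A$.
* (P2) $A\cup\hat G^A$ and $B\cup\hat G^B$ are closed and disjoint.
* (P3) If $O\subseteq C$ is clopen, $J\subseteq M$ is compact and $(O\times J)\cap A=\emptyset$, there is a clopen $P\subseteq O\cap W_i^{(m)}$ with $((O\setminus P)\times J)\cap\hat G^A=\emptyset$.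

Of course (P1) and (P3) hold for $B$ as well. For (P1): a point $(v,t)\in A$ with $v\in D_s$ lies in $R_s\cap(D_s\times M)$, so $G^A\supseteq A\cap(W_i^{(m)}\times M)\supseteq\mathcal Q\cap A$. For (P2): if $A=\emptyset$, then $\hat G^A=\emptyset$. Otherwise let $x\notin A\cup\hat G^A$. A small neighbourhood of $x$ has positive distance from $A$, so it meets only finitely many of the closed sets $\overline{R_s^+}\cap(D_s\times M)\subseteq\Omega_s^A$; none of these contains $x$, so $x$ has a neighbourhood missing $A\cup\hat G^A$. The two sets are contained in the disjoint sets $\Omega^A$, $\Omega^B$. For (P3): if $A=\emptyset$ or $O\times J=\emptyset$, take $P=\emptyset$. Otherwise the compact set $O\times J$ has positive distance from $A$, so it meets $\hat G^A\cap(D_s\times M)=\overline{R_s^+}\cap(D_s\times M)$ for finitely many $s$ only. Let $P$ be the union of the sets $O\cap D_s$ for these $s$. It is clopen, and since $\hat G^A$ lies over $\bigcup_sD_s$, nothing of it remains in $(O\setminus P)\times J$.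

For $m<\operatorname{lev}(\varepsilon(i))$ put $W_i^{(m)}=\emptyset$. Let $W^{(m)}=\bigcup_i\{i\}\times W_i^{(m)}$.

**Step 2: collars, for $i$ with $\varepsilon(i)=c=(j,S,S^+,T,T^+)\in\Lambda$.** The purpose is to surround $A_{k,i}$ and $B_{k,i}$, where $k=j-1$, by full neighbourhoods whose exceptional sets for $J_0,\dots,J_{e(i)}$ are small. For $l\le e(i)$ put $H_l^A=\pi(A_{k,i}\cap(C\times\overline{J_l}))$ and define $H_l^B$ likewise; these sets are compact. We choose simple $N_A^r,N_B^r$ ($r=1,2,3$) with
$$A_{k,i}\subseteq N_A^1\subseteq\overline{N_A^1}\subseteq N_A^2\subseteq\overline{N_A^2}\subseteq N_A^3,\qquad\mu\Bigl(\pi\bigl(\overline{N_A^3}\cap(C\times\overline{J_l})\bigr)\setminus H_l^A\Bigr)\le2^{-\delta(i)-l-3}\quad(l\le e(i)),$$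
likewise for $B$, and $\overline{N_A^3}\cap\overline{N_B^3}=\emptyset$.

To do so, let $\Omega^A,\Omega^B$ be open neighbourhoods of $A_{k,i},B_{k,i}$ with disjoint closures. If $A_{k,i}=\emptyset$, take all $N_A^r=\emptyset$. Otherwise let
$$Q_s^l=\pi\bigl(\{x:\operatorname{dist}(x,A_{k,i})\le2^{-s}\}\cap(C\times\overline{J_l})\bigr).$$
These sets are compact and decrease with $s$, and $\bigcap_sQ_s^l=H_l^A$: if $(v,t_s)$ witnesses $v\in Q_s^l$ for each $s$, a cluster point $(v,t)$ of these points lies in $A_{k,i}\cap(C\times\overline{J_l})$. Hence $\mu(Q^l_s\setminus H^A_l)\to0$ as $s\to\infty$, and we can choose one $s$ with $\mu(Q_s^l\setminus H_l^A)\le2^{-\delta(i)-l-3}$ for the finitely many $l\le e(i)$. By (S1) choose a simple $N_A^3$ with $A_{k,i}\subseteq N_A^3\subseteq\overline{N_A^3}\subseteq\Omega^A\cap\{\operatorname{dist}(x,A_{k,i})<2^{-s}\}$, then $N_A^2$ with $A_{k,i}\subseteq N_A^2\subseteq\overline{N_A^2}\subseteq N_A^3$, then $N_A^1$ with $A_{k,i}\subseteq N_A^1\subseteq\overline{N_A^1}\subseteq N_A^2$. Do the same for $B$.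

Let $W_i'$ be the union over $l\le e(i)$ of the sets $\pi(\overline{N_A^3}\cap(C\times\overline{J_l}))\setminus H_l^A$ and their $B$-analogues. By (S2) each of these is a clopen set minus a compact set, so $W'_i$ is open, and $\mu(W_i')\le2\sum_l2^{-\delta(i)-l-3}\le2^{-\delta(i)-1}$. For $\varepsilon(i)=0$ put $W'_i=\emptyset$. Let $W'=\bigcup_i\{i\}\times W'_i$. We write $N_A^r,N_B^r$ also for the subsets of $Y\times M$ with these fibers over all $i$ with $\varepsilon(i)\in\Lambda$.

**Step 3: the set $W_\theta$.** This collects everything that the filters will be told to ignore. Put $(W_\theta)_i=W'_i\cup\bigcup_mW_i^{(m)}$. Then $W_\theta$ is open and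
$$\mu\bigl((W_\theta)_i\bigr)\le2^{-\delta(i)-1}+\sum_m2^{-\delta(i)-m-2}\le2^{-\delta_\theta(i)} . \tag{3}$$
The outer bound holds also for $\theta\in\Theta_2$, by the choice of $N_\theta$ in Section 5.

**Step 4: the label assigned to a point.** It records which message a point $y$ at level $m$ sends to the fibers below. For $\theta\in\Theta_1$, $y=(i,v)\in Y$, $m\ge1$ put
$$c_\theta(y,m)=\begin{cases}\varepsilon_\theta(i)&\text{if }m<\operatorname{lev}(\varepsilon_\theta(i)),\\(m,S(v),S^+(v),T(v),T^+(v))&\text{if }m\ge\operatorname{lev}(\varepsilon_\theta(i))\text{ and }y\in W^{(m)},\\0&\text{otherwise.}\end{cases}$$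
In the second case call $y$ *$\theta$-good at level $m$*. In the three cases the level of $c_\theta(y,m)$ is larger than $m$, equal to $m$, and $0$, respectively.

**Lemma 8.** Let $\theta\in\Theta_1$ and $y=(i,v)\in Y$. If $\varepsilon_\theta(i)=0$ and $y\notin W_\theta$, then $c_\theta(y,m)=0$ for all $m\ge1$. If $c_\theta(y,m)=0$, then $y$ is not $\theta$-good at level $m$.

*Proof.* If $\varepsilon_\theta(i)=0$, the first case never occurs, and the second does not occur since $W^{(m)}\subseteq W_\theta$. The second statement holds because labels of good points have level $m\ge1$. $\square$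

## 8. The filters

Let $\mathcal P$ be the set of all clopen $P\subseteq Y$ with $P\subseteq W_\theta$ for some $\theta\in\Theta$.

**Definition.** For $y\in Y$, $m\ge1$ let $\mathcal F_{y,m}$ be the filter on $Y$, possibly improper, generated by the following clopen sets:

* (F1) $\{f^*=f(y)\}$ for $f\in\mathbb F$;
* (F2) $Y\setminus P$ for $P\in\mathcal P$;
* (F3) $Y\setminus(\{i\}\times C)$ for $i\in I$;
* (F4) $[\varepsilon_\theta=c_\theta(y,m)]$ for $\theta\in\Theta_1$;
* (F5) $[e_\theta\ge l]$, $l\in\omega$, for those $\theta\in\Theta_1$ for which $y$ is $\theta$-good at level $m$.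

Finite intersections of these sets form a base of clopen sets, so this is a layer system, and it meets the basic requirements, since (F2) includes (F2$'$). From now on $X$ is the space $Y\times\omega$ given by this system. Lemmas 4 to 7 apply to it, and $|X|=\mathfrak c$.

In words: (F4) sends a point whose fiber already shows a label of level above $m$ to fibers with the same label; it sends a good point to fibers that show its own label; all other points go to fibers with label $0$. The promise (F5), which makes collars usable, is given only to good points. It could not be given at all points without harming the proof of Lemma 9: there one needs a new point whose fiber has the default values $\varepsilon_\theta(i)=e_\theta(i)=0$ for certain $\theta$, and such a fiber satisfies no demand $e_\theta(i)\ge l$ with $l\ge1$.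

## 9. The failure of countable paracompactness

For $Z\subseteq Y$, $m\ge1$ put $Z^{+m}=\{y\in Y:Z\text{ meets every member of }\mathcal F_{y,m}\}$. If $H$ is closed in $X$, then
$$(H_{m-1})^{+m}\subseteq H_m, \tag{4}$$
since $y\notin H_m$ gives $Y\setminus H_{m-1}\in\mathcal F_{y,m}$. So closed sets climb. Let $\mathcal J$ be the family of countable unions of sets $Z$ such that $Z\cap Z^{+m}=\emptyset$ for some $m\ge1$. As $Z'\subseteq Z$ implies $Z'^{+m}\subseteq Z^{+m}$, the family $\mathcal J$ is closed under subsets and countable unions, and $\emptyset\in\mathcal J$.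

**Lemma 9.** $Y\notin\mathcal J$.

We first recall the tools. The $\Delta$-system lemma: an uncountable family of finite sets has an uncountable subfamily in which any two members have the same intersection, the root. For a regular large $\chi$ let $\mathcal N$ be a countable elementary submodel of $H(\chi)$, the set of all sets hereditarily of size $<\chi$. If an object with a property definable from parameters in $\mathcal N$ exists, then one exists in $\mathcal N$, and objects definable from such parameters belong to $\mathcal N$; a countable element of $\mathcal N$ is a subset of $\mathcal N$; a finite subset of $\mathcal N$ is an element of $\mathcal N$.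

The plan is as follows. If $Y$ is cut into countably many pieces $Z_n$, we look for $y,y'$ in the same $Z_n$ such that $y'$ lies in a given finite intersection of generators for $y$. The point $y'=(i,v)$ will be chosen last; its code is designed to agree with $y$. But we learn the piece $Z_n$ containing $y'$ only after the code has been fixed. So the code must serve countably many candidates $y_j$ at once, without conflicts, and one of them must fit.

*Proof of Lemma 9.* Suppose $Y\in\mathcal J$.

**Step 1: finite witnesses.** We write down what the assumption gives at each point. Passing to subsets, there are $h:Y\to\omega$ and $m_n\ge1$ such that $Z_n=h^{-1}(n)$ satisfies $Z_n\cap Z_n^{+m_n}=\emptyset$. Put $m(y)=m_{h(y)}$. For each $y$, some finite intersection of generators of $\mathcal F_{y,m(y)}$ misses $Z_{h(y)}$. Shrink it: let $F_y\subseteq\mathbb E$ be the finite set of all parameters from (F1), (F4) and (F5) in it, let $l_y$ be a bound for the numbers $l$ from (F5), and intersect also with the generators (F4) for all $\theta\in F_y\cap\Theta_1$ and (F5) with $l=l_y$ for all good ones. So there are finite $F_y\subseteq\mathbb E$,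 $\mathcal P_y\subseteq\mathcal P$, $I_y\subseteq I$ and $l_y\in\omega$ such that no $y'=(i,v)\in Z_{h(y)}$ satisfies all of:

* (i) $f^*(y')=f(y)$ for $f\in F_y\cap\mathbb F$;
* (ii) $\varepsilon_\theta(i)=c_\theta(y,m(y))$ for $\theta\in F_y\cap\Theta_1$;
* (iii) $e_\theta(i)\ge l_y$ for those $\theta\in F_y\cap\Theta_1$ for which $y$ is $\theta$-good at level $m(y)$;
* (iv) $i\notin I_y$ and $y'\notin\bigcup\mathcal P_y$.

Fix functions $y\mapsto F_y,l_y,\mathcal P_y,I_y$. Let $p_y$ be the function on $F_y$ with $p_y(f)=f(y)$ and $p_y(\theta)=c_\theta(y,m(y))$. Its values lie in the countable set $\Xi=\omega\sqcup\Lambda_0$.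

**Step 2: good patterns.** We isolate the part of $p_y$ that cannot be avoided. Call a finite partial function $r:\mathbb E\to\Xi$ *$n$-good* if for every countable $K\subseteq\mathbb E$ there is $y$ with
$$h(y)=n,\qquad r\subseteq p_y,\qquad F_y\cap K\subseteq\operatorname{dom}r .$$
For example, the empty function is $n$-good iff for each countable $K$ some $y\in Z_n$ has $F_y\cap K=\emptyset$, and then it is the only minimal one. On the other hand, if some $f_0$ lies in $F_y$ for all $y\in Z_n$, then every $n$-good $r$ has $f_0\in\operatorname{dom}r$: take $K=\{f_0\}$. As $r$ is finite, every $n$-good $r$ contains a minimal $n$-good one with respect to $\subseteq$.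

**Step 3: for each $n$ there are only countably many minimal $n$-good patterns.** This will let one countable model know them all. Suppose there are uncountably many. A fixed finite domain carries only countably many functions into $\Xi$, so there are $\omega_1$ many minimal $n$-good patterns with distinct domains. By the $\Delta$-system lemma, and thinning out, we get minimal $n$-good $r_\xi$ ($\xi<\omega_1$) whose distinct domains form a $\Delta$-system with root $D$, with $r_\xi\restriction D=q$ for all $\xi$ (there are countably many possibilities for the restriction), and with $\operatorname{dom}r_\xi\ne D$ (drop at most one). Then $q$ is $n$-good: given a countable $K$, the sets $\operatorname{dom}r_\xi\setminus D$ are pairwise disjoint, so one of them misses $K$. For this $\xi$ choose $y$ with $h(y)=n$, $r_\xi\subseteq p_y$, $F_y\cap K\subseteq\operatorname{dom}r_\xi$. Then $q\subseteq p_y$ and $F_y\cap K\subseteq\operatorname{dom}r_\xi\cap K\subseteq D$. As $q\subsetneq r_\xi$, this contradicts minimality.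

**Step 4: the candidates $y_j$.** For each minimal good pattern we choose one point, so that outside the patterns the points use disjoint sets of parameters. Let $\mathcal N$ be a countable elementary submodel of $H(\chi)$ containing all objects defined so far: $I$, $C$, $M$, $\mathbb F$, $\Theta_1$, $\Theta_2$, $\#$, the code assignment, the maps $\theta\mapsto W_\theta$ and $(\theta,y,m)\mapsto c_\theta(y,m)$, the set $\mathcal P$, $h$, $(m_n)_n$, and the functions $y\mapsto F_y,l_y,\mathcal P_y,I_y,p_y$. Let $(n_j,r_j)_j$ enumerate, over a finite or infinite initial segment of $\omega$, all pairs $(n,r)$ with $r$ minimal $n$-good. The set of these pairs and $K_0=\bigcup_j\operatorname{dom}r_j$ are countable by Step 3 and definable from parameters in $\mathcal N$, so they are elements and subsets of $\mathcal N$. Choose recursively $y_j\in\mathcal N\cap Y$ with $h(y_j)=n_j$, $r_j\subseteq p_{y_j}$ and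
$$F_{y_j}\cap\Bigl(K_0\cup\bigcup_{l<j}F_{y_l}\Bigr)\subseteq\operatorname{dom}r_j .$$
The set in parentheses is a countable element of $\mathcal N$, so such a point exists because $r_j$ is $n_j$-good, and by elementarity one exists in $\mathcal N$. The finite sets $F_{y_j},\mathcal P_{y_j},I_{y_j}$ are elements and hence subsets of $\mathcal N$. By construction the sets $F_{y_j}\setminus\operatorname{dom}r_j$ are pairwise disjoint and disjoint from $K_0$. Let $\mathrm{Mod}\subseteq\mathcal N$ be their union: these are the parameters whose behaviour the new code modifies.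

**Step 5: the code and the point $y'$.** We write on one fiber everything the candidates want. Let $a=\mathcal N\cap\mathfrak c$. If $g\ne g'$ are in $\mathcal N\cap(\mathbb F\sqcup\Theta)$, then $\#g\ne\#g'$, and by elementarity some $\alpha\in\mathcal N\cap\mathfrak c$ lies in exactly one of $\#g,\#g'$. So distinct elements of $\mathcal N\cap(\mathbb F\sqcup\Theta)$ have distinct traces on $a$. Moreover each element of $\mathrm{Mod}$ lies in $F_{y_j}\setminus\operatorname{dom}r_j$ for exactly one $j$. Hence there is a code $(a,s^1,s^2,s^3)$ such that

* $\operatorname{dom}s^1=\{\#f\cap a:f\in\mathrm{Mod}\cap\mathbb F\}$, and $s^1(\#f\cap a)=f(y_j)$ for $f\in\mathbb F\cap F_{y_j}\setminus\operatorname{dom}r_j$;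
* $\operatorname{dom}s^2=\{\#\theta\cap a:\theta\in\mathrm{Mod}\cap\Theta_1\}$, and $s^2(\#\theta\cap a)=(c_\theta(y_j,m(y_j)),l_{y_j})$ for $\theta\in\Theta_1\cap F_{y_j}\setminus\operatorname{dom}r_j$;
* $s^3$ maps the traces of the $\theta\in\Theta\cap\mathcal N$ injectively into $\{2,3,\dots\}$.

Uncountably many $i$ carry this code; choose such an $i\in I\setminus\mathcal N$. By (3), which bounds $\mu((W_\theta)_i)$ for all $\theta\in\Theta$, we have $\sum_{\theta\in\Theta\cap\mathcal N}\mu((W_\theta)_i)\le\sum_{t\ge2}2^{-t}<1$, so we can choose $v\in C$ outside all $(W_\theta)_i$, $\theta\in\Theta\cap\mathcal N$. Put $y'=(i,v)$ and $n=h(y')$.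

**Step 6: one candidate fits.** Let $r=p_{y'}\restriction(F_{y'}\cap\mathcal N)$. This is a finite function with domain contained in $\mathcal N$ and values in $\Xi\subseteq\mathcal N$, so $r\in\mathcal N$. The pattern $r$ is $n$-good: otherwise, by elementarity, some countable $K\in\mathcal N$ witnesses the failure. But $K\subseteq\mathcal N$, so $F_{y'}\cap K\subseteq\operatorname{dom}r$, and $h(y')=n$, $r\subseteq p_{y'}$; thus $y'$ is as required for $K$, a contradiction. Let $r'\subseteq r$ be minimal $n$-good, so $(n,r')=(n_j,r_j)$ for some $j$, and let $y=y_j$. Then $h(y)=n=h(y')$, and $r'\subseteq p_y$, $r'\subseteq p_{y'}$.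

**Step 7: $y'$ satisfies (i)–(iv) for $y$.** This contradicts Step 1, as $y'\in Z_n=Z_{h(y)}$.

(i) If $f\in F_y\setminus\operatorname{dom}r'$, then $f^*(y')=f(y)$ by the choice of $s^1$. If $f\in\operatorname{dom}r'$, then $f\in K_0\subseteq\mathcal N$ and $f\notin\mathrm{Mod}$. So the trace of $f$ is not in $\operatorname{dom}s^1$, and $f^*(y')=f(y')=r'(f)=f(y)$.

(ii), (iii) For $\theta\in F_y\setminus\operatorname{dom}r'$ these hold by the choice of $s^2$. Let $\theta\in\operatorname{dom}r'$. Then $\theta\in\mathcal N\setminus\mathrm{Mod}$, so the trace of $\theta$ is not in $\operatorname{dom}s^2$ and $\varepsilon_\theta(i)=0$. Also $y'\notin W_\theta$. By Lemma 8, $p_{y'}(\theta)=0$. Hence $c_\theta(y,m(y))=r'(\theta)=0=\varepsilon_\theta(i)$, which is (ii). By Lemma 8 again, $y$ is not $\theta$-good at level $m(y)$, so (iii) requires nothing.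

(iv) $I_y\subseteq\mathcal N$ and $i\notin\mathcal N$. If $P\in\mathcal P_y$, then $P\in\mathcal N$, so by elementarity $P\subseteq W_\theta$ for some $\theta\in\Theta\cap\mathcal N$, and $y'\notin W_\theta$. $\square$

**Proposition 10.** $X$ is a Dowker space.

*Proof.* By Lemma 6 and (D3) it suffices that $X$ is not cp. Suppose it is. The sets $D_n=Y\times[n,\omega)$ are closed and decrease to $\emptyset$, so by (D1) there are open $O_n\supseteq D_n$ with $\bigcap_nO_n=\emptyset$. Put $L^n=\{y:(y,0)\notin O_n\}$. Then $Y=\bigcup_nL^n$, so by Lemma 9 some $L^n\notin\mathcal J$. Fix this $n$, put $L_0=L^n$ and $L_{s+1}=L_s\cap L_s^{+(s+1)}$. The set $Z=L_s\setminus L_s^{+(s+1)}$ satisfies $Z\cap Z^{+(s+1)}=\emptyset$, because $Z^{+(s+1)}\subseteq L_s^{+(s+1)}$. So $Z\in\mathcal J$, and inductively $L_s\notin\mathcal J$ for all $s$. Since $X\setminus O_n$ is closed, (4) gives inductively $L_s\times\{s\}\subseteq X\setminus O_n$. But $L_n\ne\emptyset$ and $L_n\times\{n\}\subseteq D_n\subseteq O_n$, a contradiction. $\square$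

## 10. Two regimes and the $\beta$-separation in $X\times M$

**Proposition 11.** $X\times M$ is $\beta$-normal.

Let $A,B\subseteq X\times M$ be disjoint and closed. Their slices are closed and disjoint, so $\theta=(A,B)\in\Theta_1$. We use the notation of Section 7 for this $\theta$ and write $\varepsilon=\varepsilon_\theta$, $e=e_\theta$. Over the fiber $i$, the levels $m<\operatorname{lev}(\varepsilon(i))$ will be treated by honest normal separation, and the levels $m\ge\operatorname{lev}(\varepsilon(i))$ by tapered pieces.

**Step 1: the stacks $X_c$.** We show that the first regime splits into open subspaces in which normality is available. For $c=(j,S,S^+,T,T^+)\in\Lambda$ let $k=j-1$, $Y_c=[\varepsilon=c]$, $X_c=Y_c\times\{0,\dots,k\}$. *Then $X_c$ is open in $X$ and clopen in $X_{\le k}$.* Let $1\le m\le k$ and $y=(i,v)$. If $\varepsilon(i)=c$, then $m<\operatorname{lev}(c)$, so $c_\theta(y,m)=c$ and $Y_c\in\mathcal F_{y,m}$ by (F4). If $\varepsilon(i)\ne c$, then $c_\theta(y,m)$ is $\varepsilon(i)$, or a label of level $m\ne j$, or $0$; in each case it differs from $c$, and $Y\setminus Y_c\in\mathcal F_{y,m}$ by (F4). This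 proves the claim. Hence $X_c\times M$ is closed in $X_{\le k}\times M$, and it is normal by Lemma 7. It is also open in $X\times M$.

Moreover, *if $F\subseteq Y_c\times M$ is closed, then $F\times\{k\}$ is closed in $X_c\times M$.* Its complement in $X_c\times M$ has open slices and contains all of $Y_c\times M$ at every level below $k$; since $Y_c\in\mathcal F_{y,m}$ for $y\in Y_c$ and $1\le m\le k$, Lemma 4 shows that the complement is open.

**Step 2: separation in $X_c\times M$ with prescribed top level.** The open sets for $A$ and $B$ must essentially contain $Y_c\times S$ and $Y_c\times T$ at level $k$, because good points with label $c$ descend there. The collars keep this compatible with $A_k$ and $B_k$. With $N_A^r,N_B^r$ restricted to $Y_c\times M$, put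
$$U_c^1=N_A^1\cup\bigl((Y_c\times S)\setminus\overline{N_B^3}\bigr),\qquad U_c^2=N_A^2\cup\bigl((Y_c\times S^+)\setminus\overline{N_B^2}\bigr),$$
$$V_c^1=N_B^1\cup\bigl((Y_c\times T)\setminus\overline{N_A^3}\bigr),\qquad V_c^2=N_B^2\cup\bigl((Y_c\times T^+)\setminus\overline{N_A^2}\bigr).$$
These sets are open, and we check three relations.

First, $\overline{U_c^1}\subseteq U_c^2$ and $\overline{V_c^1}\subseteq V_c^2$. Indeed $\overline{N_A^1}\subseteq N_A^2$; and since $N_B^3$ is open, the closure of $(Y_c\times S)\setminus\overline{N_B^3}$ lies in $(Y_c\times\overline S)\setminus N_B^3\subseteq(Y_c\times S^+)\setminus\overline{N_B^2}$. The case of $V$ is symmetric.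

Second, $U_c^2\cap V_c^2=\emptyset$, because $N_A^2\cap N_B^2=\emptyset$, $S^+\cap T^+=\emptyset$, and $\overline{N_B^2}$, $\overline{N_A^2}$ are removed from the respective second parts.

Third, $A_k\cap(Y_c\times M)\subseteq N_A^1\subseteq U_c^1$ and $B_k\cap(Y_c\times M)\subseteq N_B^1\subseteq V_c^1$.

In $X_c\times M$ the sets
$$\mathfrak A=\bigl(A\cap(X_c\times M)\bigr)\cup\bigl(\overline{U_c^1}\times\{k\}\bigr),\qquad\mathfrak B=\bigl(B\cap(X_c\times M)\bigr)\cup\bigl(\overline{V_c^1}\times\{k\}\bigr)$$
are closed by Step 1. They are disjoint: at level $k$ they lie in $U_c^2$ and $V_c^2$, and below level $k$ they are parts of $A$ and $B$. Also $\mathfrak A$ misses the closed set $((Y_c\times M)\setminus U_c^2)\times\{k\}$, and $\mathfrak B$ misses the closed set $((Y_c\times M)\setminus V_c^2)\times\{k\}$. By normality choose an open $\mathcal U_c\supseteq\mathfrak A$ whose closure misses $\mathfrak B\cup\bigl(((Y_c\times M)\setminus U_c^2)\times\{k\}\bigr)$. Then choose an open $\mathcal V_c\supseteq\mathfrak B$ whose closure misses $\overline{\mathcal U_c}\cup\bigl(((Y_c\times M)\setminus V_c^2)\times\{k\}\bigr)$. Here closures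 are taken in $X_c\times M$. Thus
$$\overline{\mathcal U_c}\cap\overline{\mathcal V_c}=\emptyset,\quad U_c^1\subseteq(\mathcal U_c)_k,\quad(\overline{\mathcal U_c})_k\subseteq U_c^2,\quad V_c^1\subseteq(\mathcal V_c)_k,\quad(\overline{\mathcal V_c})_k\subseteq V_c^2. \tag{5}$$

**Step 3: the sets $U,V$ and the closed sets around them.** We glue the two regimes. Let $G_m^A=\bigcup\{\{i\}\times G_{m,i}^A:\operatorname{lev}(\varepsilon(i))\le m\}$, similarly $\hat G_m^A,G_m^B,\hat G_m^B$, and let $Y_{\le m}=\{(i,v):\operatorname{lev}(\varepsilon(i))\le m\}$. Put
$$U=\bigcup_mG_m^A\times\{m\}\ \cup\ \bigcup_{c\in\Lambda}\mathcal U_c,\qquad\hat U=\bigcup_m\bigl((A_m\cap(Y_{\le m}\times M))\cup\hat G_m^A\bigr)\times\{m\}\ \cup\ \bigcup_{c\in\Lambda}\overline{\mathcal U_c},$$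
and define $V,\hat V$ analogously from $B$. Over a fiber $i$ with $\varepsilon(i)=c\in\Lambda$, the levels $m<\operatorname{lev}(c)$ belong to $X_c$ and the levels $m\ge\operatorname{lev}(c)$ carry tapered pieces; over fibers with $\varepsilon(i)=0$ all levels carry tapered pieces. So each pair (fiber, level) belongs to exactly one regime. Clearly $U\subseteq\hat U$ and $V\subseteq\hat V$. In particular,
$$\text{over }Y_c,\text{ for }m<\operatorname{lev}(c):\ \hat U_m=(\overline{\mathcal U_c})_m;\qquad\text{over }[\varepsilon=0]:\ \hat U_m=A_m\cup\hat G_m^A. \tag{6}$$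

**Step 4: what the collars give at good points.** This replaces the missing analogue of Lemma 5.

**Lemma 12.** Let $m\ge1$, let $y$ be $\theta$-good at level $m$, let $c=c_\theta(y,m)$ (so $\operatorname{lev}(c)=m$), let $J_l\in\mathcal B$, and let $O\in\mathcal F_{y,m}$ be clopen with $(O\times\overline{J_l})\cap A_{m-1}=\emptyset$. Then there is a clopen $O'\in\mathcal F_{y,m}$ with $O'\subseteq O\cap Y_c$ and $(O'\times\overline{J_l})\cap\overline{N_A^3}=\emptyset$. The same holds with $B$ in place of $A$.

*Proof.* By (F4) and (F5), $O''=O\cap Y_c\cap[e\ge l]\in\mathcal F_{y,m}$. On each fiber $i$ meeting $O''$ we have $\varepsilon(i)=c$, so the collars there are those for $A_{m-1,i}$ and $B_{m-1,i}$, and $l\le e(i)$. Let $P$ have the fibers $O''_i\cap\pi\bigl((\overline{N_A^3})_i\cap(C\times\overline{J_l})\bigr)$; these are clopen by (S2). As $(O_i\times\overline{J_l})\cap A_{m-1,i}=\emptyset$, we have $O''_i\cap H_l^A=\emptyset$, so $P\subseteq W'\subseteq W_\theta$. Hence $P\in\mathcal P$, and $O'=O''\setminus P\in\mathcal F_{y,m}$ by (F2). By the definition of $P$, $(O'\times\overline{J_l})\cap\overline{N_A^3}=\emptyset$.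 The proof for $B$ is the same. $\square$

**Step 5: $U$ is open (likewise $V$).** We apply Lemma 4. All slices of $U$ are open in $Y\times M$, since each $G_m^A$ is, and each $\mathcal U_c$ is open in $X_c\times M$, which is open in $X\times M$. For the same reason the filter condition holds at points of the sets $\mathcal U_c$. It remains to take $m\ge1$ and $(y,t)\in G_m^A$. Then $y\in W^{(m)}$, so $y$ is $\theta$-good at level $m$. Let $c=c_\theta(y,m)=(m,S,S^+,T,T^+)$. Here $t\in S$, since $S$ is the section of $G_m^A$ at $y$. By (P2), $(y,t)\notin B_m$. Since $B$ is closed, Lemma 4 (and shrinking) gives a clopen $O\in\mathcal F_{y,m}$ and $J_l\ni t$ with $\overline{J_l}\subseteq S$ and $(O\times\overline{J_l})\cap B_{m-1}=\emptyset$. By Lemma 12 for $B$ there is $O'\in\mathcal F_{y,m}$, $O'\subseteq Y_c$, with $(O'\times\overline{J_l})\cap\overline{N_B^3}=\emptyset$. As $\operatorname{lev}(c)=m$, the top level of $X_c$ is $m-1$, and (5) gives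
$$O'\times J_l\subseteq(Y_c\times S)\setminus\overline{N_B^3}\subseteq U_c^1\subseteq(\mathcal U_c)_{m-1}\subseteq U_{m-1}.$$

**Step 6: $\overline{A\cap U}=A$ (likewise for $B$, $V$).** Over fibers with $m<\operatorname{lev}(\varepsilon(i))$, the part of $A$ at level $m$ is contained in $\mathfrak A\subseteq\mathcal U_c\subseteq U$, where $c=\varepsilon(i)$. Over fibers with $m\ge\operatorname{lev}(\varepsilon(i))$, $A_{m,i}\cap G_{m,i}^A$ is dense in $A_{m,i}$ by (P1). So $A_m\cap U_m$ is dense in $A_m$ for each $m$. If an open $G\subseteq X\times M$ meets $A$ at level $m$, then $G_m$ is open in $Y\times M$ and meets $A_m$, hence it meets $A_m\cap U_m$. So $A\cap U$ is dense in the closed set $A$.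

**Step 7: $\hat U$ is closed (likewise $\hat V$).** The slices of $\hat U$ are closed in $Y\times M$, fiber by fiber, by (P2) and because $\overline{\mathcal U_c}$ is closed in $X_c\times M$. By Lemma 4, applied to the complement, it remains to take $m\ge1$ and $(y,t)\notin\hat U_m$, $y=(i,v)$, and to find $O\in\mathcal F_{y,m}$ and an open $J\ni t$ with $(O\times J)\cap\hat U_{m-1}=\emptyset$. The three cases are those in the definition of $c_\theta(y,m)$.

*Case 1: $m<\operatorname{lev}(\varepsilon(i))$.* With $c=\varepsilon(i)$, the point $(y,m,t)$ lies in $(X_c\times M)\setminus\overline{\mathcal U_c}$, which is open in $X\times M$. By Lemma 4 there are $O\in\mathcal F_{y,m}$ and an open $J\ni t$ with $O\times J\subseteq(Y_c\times M)\setminus(\overline{\mathcal U_c})_{m-1}$. By (6), $O\times J$ misses $\hat U_{m-1}$.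

*Case 2: $m\ge\operatorname{lev}(\varepsilon(i))$ and $y\in W^{(m)}$.* Let $c=c_\theta(y,m)=(m,S,S^+,T,T^+)$. Since $(y,t)\notin\hat G_m^A$, we have $t\notin\overline{S^+}$; and $(y,t)\notin A_m$. Since $A$ is closed, choose a clopen $O\in\mathcal F_{y,m}$ and $J_l\ni t$ with $\overline{J_l}\cap\overline{S^+}=\emptyset$ and $(O\times\overline{J_l})\cap A_{m-1}=\emptyset$. Take $O'\subseteq Y_c$ from Lemma 12. Then $O'\times J_l$ misses $N_A^2$, because $N_A^2\subseteq\overline{N_A^3}$, and it misses $Y_c\times S^+$. So it misses $U_c^2$, which contains $(\overline{\mathcal U_c})_{m-1}$ by (5). By (6), it misses $\hat U_{m-1}$.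

*Case 3: $m\ge\operatorname{lev}(\varepsilon(i))$ and $y\notin W^{(m)}$.* Then $c_\theta(y,m)=0$, so $[\varepsilon=0]\in\mathcal F_{y,m}$ by (F4). As $(y,t)\notin A_m$ and $A$ is closed, choose a clopen $O\in\mathcal F_{y,m}$, $O\subseteq[\varepsilon=0]$, and $J_l\ni t$ with $(O\times\overline{J_l})\cap A_{m-1}=\emptyset$. By (6), over $[\varepsilon=0]$ we have $\hat U_{m-1}=A_{m-1}\cup\hat G_{m-1}^A$. Applying (P3) at level $m-1$ in each fiber yields a clopen $P\subseteq O\cap W^{(m-1)}\subseteq W_\theta$ with $((O\setminus P)\times\overline{J_l})\cap\hat G_{m-1}^A=\emptyset$. As $P\in\mathcal P$, $O\setminus P\in\mathcal F_{y,m}$, and $((O\setminus P)\times J_l)\cap\hat U_{m-1}=\emptyset$.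

**Step 8: disjoint closures.** $\hat U\cap\hat V=\emptyset$: use (P2) over fibers and levels with $m\ge\operatorname{lev}(\varepsilon(i))$, and (5) inside each $X_c\times M$. Hence $\overline U\cap\overline V\subseteq\hat U\cap\hat V=\emptyset$. Together with Steps 5 and 6, $U$ and $V$ are as required for $\beta$-normality. This proves Proposition 11. $\square$

*Proof of Theorem 1.* The space $X$ has size $|I\times C\times\omega|=\mathfrak c$ and is a Dowker space by Proposition 10. By Proposition 11 and Lemma 3, $X\times M$ is $\beta$-normal for every compact metrizable $M$, in particular for $M=\omega+1$ and $M=\mathbf I$. By Proposition 2, $X\times M$ is normal iff $M$ is finite. No axioms beyond ZFC were used. $\blacksquare$
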